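# Strong completeness without canonicity in intermediate logics

## 1. One root under infinitely many maximal points

Let $Y$ be the partially ordered set with a root $\rho$ and maximal points $x_0,x_1,x_2,\dots$ and $x_\infty$, where $\rho$ lies below all the others and there are no other strict relations. Make it a Kripke model for intuitionistic propositional logic with variables $p_0,p_1,\dots$: the point $x_i$ forces $p_i$ and no other variable, while $x_\infty$ and $\rho$ force no variable. Forcing is extended to formulas by the usual intuitionistic clauses (written out in Section 2). Write $\|\varphi\|$ for the set of points that force $\varphi$; it is an upset.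

What can a formula say about this model? Suppose that only $p_0,\dots,p_{k-1}$ occur in $\varphi$. The maximal points $x_k,x_{k+1},\dots,x_\infty$ force none of these variables, so they agree on $\varphi$. Call a set $C$ of maximal points *clopen* if either $x_\infty\notin C$ and $C$ is finite, or $x_\infty\in C$ and $C$ misses only finitely many $x_i$. So $\|\varphi\|$ is either all of $Y$ (if $\rho$ forces $\varphi$) or a clopen set of maximal points. Conversely every clopen $C$ is some $\|\varphi\|$: we have $\{x_i\}=\|p_i\|$ and $\emptyset=\|\bot\|$; for $k\ge1$ the formula $\neg p_0\wedge\dots\wedge\neg p_{k-1}$ is forced exactly at $x_k,x_{k+1},\dots,x_\infty$ (not at $\rho$, because $x_0$ forces $p_0$); all other clopen sets are finite unions of these.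

Now put a wild valuation on the same frame: let $q$ be true at $x_0,x_2,x_4,\dots$ only. No formula defines this set in the original model. Under it, $\neg q\vee\neg\neg q$ fails at $\rho$. But the instance $\neg p_0\vee\neg\neg p_0$ already fails at $\rho$ in the original model. This is no accident. Let $\varphi$ fail somewhere on $Y$ under any valuation; by persistence it fails at $\rho$. Color each maximal point by the set of variables of $\varphi$ that it forces. Finitely many colors, say $k$, are used. The maximal points can also be split into $k$ nonempty clopen pieces $C_1,\dots,C_k$ (for instance $\{x_0\},\dots,\{x_{k-2}\}$ and the rest). Replace a variable that is true exactly on the colors in a set $K$ by a formula with truth set $\bigcup_{i\in K}C_i$, and a variable true at $\rho$ by $\top=\bot\to\bot$. Seen from $\rho$, both models look like a root with $k$ teeth, tooth $i$ carrying the variables of color $i$, so an induction on formulas shows that this instance of $\varphi$ fails at $\rho$ in the original model.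

Consequently, if a set of formulas $L$ is closed under substitution and all its members are forced in our one model, then all its members are valid in the *frame* $Y$, under every valuation. A single model controls its frame.

What is the role of $x_\infty$? Let $Y'=Y\setminus\{x_\infty\}$. Sending $x_\infty$ to $x_k$ changes nothing for formulas in $p_0,\dots,p_{k-1}$, so $\rho$ forces the same formulas in $Y'$ as in $Y$. The theory of $x_\infty$ is a perfectly good theory extending the theory of $\rho$, but no point of $Y'$ realizes it. The model $Y$ has a point for each such theory, and distinct points have distinct theories.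

The subject of this talk is what happens for models with these two properties in general. Must the frame of such a model of $L$ validate $L$? And if $L$ is complete in the strongest sense with respect to *some* frames, must it be so for the frames of these particular models?

## 2. Separable and full models, canonicity, strong completeness

The language has variables $p_0,p_1,\dots$, the constant $\bot$ and $\wedge,\vee,\to$; $\neg A$ is $A\to\bot$ and $\top$ is $\bot\to\bot$. An *intermediate logic* $L$ is a set of formulas closed under modus ponens and substitution with $\mathbf{Int}\subseteq L\subseteq\mathbf{Cl}$.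

We write $\Gamma\vdash_LA$ if $A$ belongs to the least set containing $L\cup\Gamma$ and closed under modus ponens. Substitution is not applied to members of $\Gamma$. Equivalently, $A\in L$, or $(B_1\wedge\dots\wedge B_n)\to A\in L$ for some $B_1,\dots,B_n\in\Gamma$. From this form one reads off the deduction theorem: $\Gamma,B\vdash_LA$ iff $\Gamma\vdash_LB\to A$.

A *frame* $\langle P,\le\rangle$ is a nonempty partially ordered set. A *model* on it has a persistent relation $\Vdash$ between points and variables ($\alpha\le\beta$ and $\alpha\Vdash p$ imply $\beta\Vdash p$), extended by: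

- $\alpha\not\Vdash\bot$;
- $\alpha\Vdash A\wedge B$ iff $\alpha\Vdash A$ and $\alpha\Vdash B$;
- $\alpha\Vdash A\vee B$ iff $\alpha\Vdash A$ or $\alpha\Vdash B$;
- $\alpha\Vdash A\to B$ iff for every $\beta\ge\alpha$, $\beta\Vdash A$ implies $\beta\Vdash B$.

A formula is *valid* in a frame if it is forced at every point of every model on it; a *frame for $L$* validates all of $L$. For a set $V$ of variables, a $V$-formula is a formula with all variables in $V$; $\mathrm{Form}(V)$ is the set of them and $L^V=L\cap\mathrm{Form}(V)$. A model is a *model of $L^V$* if every point forces every formula of $L^V$. For a point $\alpha$ let $\Gamma^V(\alpha)$ be the set of $V$-formulas forced at $\alpha$. When $V$ is the set of all variables we drop it from the notation and the names below.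

**Definition 2.1 (saturated sets).** A set $\Delta$ of $V$-formulas is *$L,V$-saturated* if $\bot\notin\Delta$, $\Delta$ contains every $V$-formula $A$ with $\Delta\vdash_LA$, and $A\vee B\in\Delta$ implies $A\in\Delta$ or $B\in\Delta$.

In a model of $L^V$ every $\Gamma^V(\alpha)$ is $L,V$-saturated: if $B\to A\in L$ with $B$ a conjunction of members of $\Gamma^V(\alpha)$, then $B\to A\in L^V$ is forced at $\alpha$, hence so is $A$; the other clauses are immediate. For $L=\mathbf{Cl}$ and $V=\{p\}$ there are two saturated sets, the formulas true when $p$ is true and those true when $p$ is false. The set $\mathbf{Cl}^V$ itself is not saturated, since it contains $p\vee\neg p$ but neither $p$ nor $\neg p$.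

**Definition 2.2 (separable, full).** A model of $L^V$ on $P$ is *$V$-separable* if for all $\alpha,\beta\in P$: $\alpha\le\beta$ iff $\Gamma^V(\alpha)\subseteq\Gamma^V(\beta)$. It is *$V$-full* if for every $\alpha\in P$ and every $L,V$-saturated $\Delta\supseteq\Gamma^V(\alpha)$ there is $\beta\ge\alpha$ with $\Gamma^V(\beta)=\Delta$.

A two-point chain in which no variable is forced is not separable: both points have the same theory. The model $Y$ of Section 1 is separable: a point above which $p_i$ is known must be $x_i$, and a point forcing all $\neg p_i$ must be $x_\infty$. It is also full, for any $L$ of which it is a model. Indeed let $\Delta\supseteq\Gamma(\rho)$ be saturated. Formulas with the same truth set are equivalent in $\Gamma(\rho)\subseteq\Delta$, so $\Delta$ is determined by the truth sets of its members. Let $\mu=p_0\vee\neg p_0$, whose truth set is the set of all maximal points. If $\mu\notin\Delta$, then no formula whose truth set differs from $Y$ is in $\Delta$ (such a formula implies $\mu$ in $\Gamma(\rho)$), so $\Delta=\Gamma(\rho)$. If $\mu\in\Delta$, then for each clopen $C$ exactly one of $C$ and its complement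 belongs to $\Delta$ (primeness and $\bot\notin\Delta$). If some $\{x_i\}$ belongs, then $\Delta=\Gamma(x_i)$; otherwise all complements of the $\{x_i\}$ belong, hence all clopen sets containing $x_\infty$ and no others, and $\Delta=\Gamma(x_\infty)$. By separability the realizing point lies above any $\alpha$ with $\Gamma(\alpha)\subseteq\Delta$. The model $Y'$ is separable but not full, as we saw.

**Definition 2.3.** Let $L$ be an intermediate logic.

- $L$ is *canonical* if every separable and full model of $L$ is based on a frame for $L$.
- $L$ is *$\omega$-canonical* if, for every finite $V$, every $V$-separable and $V$-full model of $L^V$ is based on a frame for $L$.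
- $L$ is *strongly complete* if, whenever $\Gamma\not\vdash_LA$, some model based on a frame for $L$ has a point that forces all of $\Gamma$ but not $A$.
- $L$ is *strongly $\omega$-complete* if the same holds whenever $\Gamma\cup\{A\}$ consists of $V$-formulas for some finite $V$.

For example, take $L=\mathbf{Cl}$, $V=\{p\}$. Each point of a model of $\mathbf{Cl}^V$ forces $p$ or $\neg p$, so comparable points have the same $\{p\}$-theory, and in a $\{p\}$-separable model they are equal. The frame is an antichain, which is a frame for $\mathbf{Cl}$.

It is known that a canonical logic is strongly complete and that an $\omega$-canonical logic is strongly $\omega$-complete. The reason is that the set of all $L,V$-saturated sets, ordered by inclusion, carries a $V$-separable and $V$-full model in which each $\Theta$ forces exactly its own members (Lemma 4.1 below); if its frame is a frame for $L$, the required point is there. The question, posed in "Kripke Completeness for Intermediate Logics", https://fiorentini.di.unimi.it/download/phdThesis.pdf, is whether the converses hold. Both fail. The metatheory is ZFC.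

**Theorem A.** There is an intermediate logic $L_0$, the logic of a class of finite frames of depth at most $3$, which is locally tabular (for finite $V$ there are finitely many $V$-formulas up to $L_0$-equivalence), strongly complete, and not canonical. Moreover $L_0$ is $\omega$-canonical and decidable. Depth $3$ is optimal: every intermediate logic containing $bd_2=q\vee(q\to(p\vee\neg p))$ is canonical.

**Theorem B.** Every intermediate logic of finite width is strongly $\omega$-complete. There is a finitely axiomatizable intermediate logic $L_1$ of width $4$, hence strongly $\omega$-complete, which is not $\omega$-canonical. There are infinitely many finitely axiomatizable logics that are strongly $\omega$-complete and not $\omega$-canonical.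

Depth is defined in Section 3 and width in Section 10. The parts of Theorem A are proved in Sections 5 to 9, those of Theorem B in Sections 10 to 12, where Theorem 12.1 gives a more general form.

## 3. p-morphisms, Jankov–de Jongh formulas, codes

For a poset $P$ write $\uparrow x=\{y:y\ge x\}$ and $\downarrow x=\{y:y\le x\}$. $\mathrm{Up}(P)$ is the Heyting algebra of upsets, with $U\to U'=\{x:\uparrow x\cap U\subseteq U'\}$. A poset has *depth* $\le k$ if it has no chain of $k+1$ elements; the depth of a point $u$ is the depth of $\uparrow u$, so maximal points have depth $1$. Let $\max P$ be the set of maximal points and $m(u)$ the set of maximal points $\ge u$.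

A *p-morphism* $f:P\to Q$ is a map with $f[\uparrow u]=\uparrow f(u)$ for all $u$: it is monotone, and if $q\ge f(u)$ then $q=f(y)$ for some $y\ge u$ (the back condition). An *image* of $P$ is the image under an onto p-morphism. For instance, coloring the maximal points of $Y$ with $k$ colors, all used, maps $Y$ onto a root with $k$ teeth.

If $f$ is a p-morphism and two models satisfy $u\Vdash p\iff f(u)\Vdash p$ for all variables $p$ of $\varphi$, then $u\Vdash\varphi\iff f(u)\Vdash\varphi$, by induction on $\varphi$; the clause for $\to$ uses monotonicity and the back condition. Pulling valuations back shows that validity passes to images. It passes to upsets because an upset of an upset of $P$ is an upset of $P$.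

**Lemma 3.1.** Let $P$ have finite depth and let $f:P\to Q$ be a p-morphism. Then $f$ maps maximal points to maximal points, $m(f(u))=f[m(u)]$, and the depth of $f(u)$ is at most that of $u$. If $f$ is onto, it maps $\max P$ onto $\max Q$.

*Proof.* If $x$ is maximal and $q\ge f(x)$, then $q=f(y)$ with $y\ge x$, so $y=x$ and $q=f(x)$. Hence $f[m(u)]\subseteq m(f(u))$. If $q\ge f(u)$ is maximal, then $q=f(y)$ with $y\ge u$; as $P$ has finite depth there is a maximal $y'\ge y$, and $f(y')\ge q$ gives $f(y')=q$. A chain $f(u)=q_0<q_1<\dots<q_k$ lifts step by step to $u=y_0\le y_1\le\dots\le y_k$ with $f(y_i)=q_i$, and the $y_i$ are distinct. If $f$ is onto and $q=f(u)$ is maximal, then $f[m(u)]=m(q)=\{q\}$. $\square$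

The next lemma turns "$F$ is not an image of a rooted upset" into a formula.

**Lemma 3.2 (Jankov–de Jongh).** For every finite rooted frame $F$ there is a formula $\chi_F$ such that for every frame $P$: $\chi_F$ is not valid in $P$ iff for some $x\in P$ there is a p-morphism of $\uparrow x$ onto $F$.

*Proof.* Let $\rho$ be the root. Take a variable $p_U$ for each $U\in\mathrm{Up}(F)$, and let $D$ be the conjunction of $p_\emptyset\leftrightarrow\bot$ and of all
$$p_{U\cap U'}\leftrightarrow(p_U\wedge p_{U'}),\qquad p_{U\cup U'}\leftrightarrow(p_U\vee p_{U'}),\qquad p_{U\to U'}\leftrightarrow(p_U\to p_{U'}).$$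
Put $\chi_F=D\to p_{F\setminus\{\rho\}}$.

Interpret $p_U$ in $F$ as $U$. Then $D$ is forced everywhere and $p_{F\setminus\{\rho\}}$ fails at $\rho$. If $f:\uparrow x\to F$ is an onto p-morphism, some $y\ge x$ has $f(y)=\rho$, so $f(x)\le\rho$ and $f(x)=\rho$. The pulled back valuation refutes $\chi_F$ at $x$.

Conversely let $\chi_F$ be refuted in $P$. There is $x$ with $x\Vdash D$ and $x\not\Vdash p_{F\setminus\{\rho\}}$. For $y\ge x$ we have $y\Vdash D$, so $\{U:y\Vdash p_U\}$ is a prime filter of the finite lattice $\mathrm{Up}(F)$: it contains $F=\emptyset\to\emptyset$, it does not contain $\emptyset$, and the equivalences for $\cap$ and $\cup$ make it a filter and prime. A prime filter of $\mathrm{Up}(F)$ is generated by its least element, which is not a union of two smaller upsets and so has the form $\uparrow q$. Hence $\{U:y\Vdash p_U\}=\{U:f(y)\in U\}$ for a unique $f(y)\in F$. By persistence $f$ is monotone (take $U=\uparrow f(y)$). For the back condition let $f(y)\le q$, $U=\uparrow q$, $U'=U\setminus\{q\}$. Then $q\in\uparrow f(y)\cap U$ and $q\notin U'$, so $f(y)\notin U\to U'$. Hence $y\not\Vdash p_{U\to U'}$, so $y\not\Vdash p_U\to p_{U'}$,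 and some $y'\ge y$ has $f(y')\in U\setminus U'=\{q\}$. Finally $f(x)\notin F\setminus\{\rho\}$, so $f(x)=\rho$ and $f$ is onto. $\square$

In finite depth, finitely many variables see only a finite image. To make this precise, let $V$ be finite and consider a model on a frame of finite depth. Define by recursion on depth
$$c(u)=\bigl(\{p\in V:u\Vdash p\},\ \{c(v):v>u\}\bigr),$$
the *code* of $u$. In the model $Y$ with $V=\{p_0\}$ the codes are $(\{p_0\},\emptyset)$ for $x_0$, $(\emptyset,\emptyset)$ for every other maximal point, and $(\emptyset,\{(\{p_0\},\emptyset),(\emptyset,\emptyset)\})$ for $\rho$. For codes put $c\le d$ iff $c=d$ or $d$ belongs to the second component of $c$.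

**Lemma 3.3 (codes).** Let $V$ be finite.

1. For each $k$ only finitely many codes arise for points of depth $\le k$, with a bound computable from $|V|$ and $k$.
2. In a model on a frame of finite depth, $u\mapsto c(u)$ is a p-morphism onto a finite frame.
3. The code of $u$ determines which $V$-formulas hold at $u$, even across different models.
4. If $P$ has finite depth and $\varphi$ is refuted in $P$, then for some $w\in P$, $\varphi$ is refuted at the root of a finite image of $\uparrow w$.

*Proof.* (1) Points above a point of depth $\le k+1$ have depth $\le k$. So the numbers $N_1=2^{|V|}$, $N_{k+1}=2^{|V|}\cdot2^{N_k}$ are bounds.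

(2) The relation is transitive on the codes occurring: if $d$ is in the second component of $c=c(u)$, then $d=c(v)$ with $v>u$; if $e$ is in the second component of $d$, then $e=c(w)$ with $w>v>u$, so $e$ is in the second component of $c$. It is antisymmetric because two codes cannot each occur inside the other. There are finitely many by (1). If $u<v$, then $c(v)$ is in the second component of $c(u)$; if $c(u)<d$, then $d=c(v)$ for some $v>u$. So the map is a p-morphism.

(3) The first component records the variables at $u$, so the valuation of $V$ corresponds along $c$ to one on the code frame. There $\uparrow c(u)$ consists of $c(u)$ and the members of its second component, with order and variables read off from the codes. Hence $c(u)$ alone determines this rooted model.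

(4) Let $V$ be the set of variables of $\varphi$, let $\varphi$ fail at $w$, and apply (2) to $\uparrow w$. $\square$

The substitution trick of Section 1 will be used repeatedly in the following form.

**Lemma 3.4 (definable upsets).** Let a model of $L^V$ on $P$ be given such that every upset of $P$ is $\|\delta\|$ for some $V$-formula $\delta$. Then $P$ is a frame for $L$.

*Proof.* Let $\Vdash'$ be any valuation on $P$. For each variable $p$ choose a $V$-formula $s(p)$ with $\|s(p)\|=\{\beta:\beta\Vdash'p\}$. By induction $\beta\Vdash'\psi\iff\beta\Vdash s(\psi)$. If $\psi\in L$, then $s(\psi)\in L^V$ is forced everywhere, so $\psi$ is forced everywhere under $\Vdash'$. $\square$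

## 4. Extending and lifting saturated sets

**Lemma 4.1.** Let $L$ be an intermediate logic.

* (T1) If $\Gamma\cup\{A\}\subseteq\mathrm{Form}(V)$ and $\Gamma\not\vdash_LA$, there is a set $\Theta\supseteq\Gamma$ of $V$-formulas maximal subject to $\Theta\not\vdash_LA$. It is $L,V$-saturated, and every $L,V$-saturated $\Theta'\supsetneq\Theta$ contains $A$.
* (T2) If $\Theta$ is $L,V$-saturated and $\alpha\to\beta\in\mathrm{Form}(V)\setminus\Theta$, there is an $L,V$-saturated $\Theta'\supseteq\Theta$ with $\alpha\in\Theta'$ and $\beta\notin\Theta'$.
* (T3) In the model of all $L,V$-saturated sets ordered by $\subseteq$, with $\Theta\Vdash p\iff p\in\Theta$ for $p\in V$, and in any upset of it, $\Theta\Vdash\varphi\iff\varphi\in\Theta$ for all $V$-formulas $\varphi$.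
* (T4) Let $V\subseteq V'$, let $\Theta$ be $L,V'$-saturated and $\Theta'$ be $L,V$-saturated with $\Theta\cap\mathrm{Form}(V)\subseteq\Theta'$. Then there is an $L,V'$-saturated $\Theta''\supseteq\Theta$ with $\Theta''\cap\mathrm{Form}(V)=\Theta'$.

*Proof.* (T1) Derivations are finite, so Zorn's lemma gives $\Theta$. If $\Theta\vdash_LB$ for a $V$-formula $B$, then $\Theta\cup\{B\}\not\vdash_LA$, so $B\in\Theta$ by maximality. As $\bot\to A\in L$, $\bot\notin\Theta$. If $B\vee C\in\Theta$ and $B,C\notin\Theta$, then $\Theta,B\vdash_LA$ and $\Theta,C\vdash_LA$, so $\Theta\vdash_LA$, a contradiction. If $\Theta'\supsetneq\Theta$ is saturated, then $\Theta'\vdash_LA$ by maximality, so $A\in\Theta'$.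

(T2) As $\Theta\not\vdash_L\alpha\to\beta$, we have $\Theta,\alpha\not\vdash_L\beta$; apply (T1).

(T3) Induction on $\varphi$. For $\to$: if $\alpha\to\beta\in\Theta$, then any $\Theta'\supseteq\Theta$ containing $\alpha$ contains $\beta$; if $\alpha\to\beta\notin\Theta$, use (T2). The set from (T2) lies above $\Theta$, hence in any upset containing $\Theta$. The other cases are clear from saturation.

(T4) First, no $V$-formula $\varepsilon\notin\Theta'$ is derivable from $\Theta\cup\Theta'$. Otherwise $\gamma\wedge\delta\to\varepsilon\in L$ for some $\gamma\in\Theta$, $\delta\in\Theta'$ (conjunctions, possibly $\top$). Then $\delta\to\varepsilon\in\Theta\cap\mathrm{Form}(V)\subseteq\Theta'$, so $\varepsilon\in\Theta'$. By Zorn's lemma let $\Theta''\supseteq\Theta\cup\Theta'$ be a maximal set of $V'$-formulas deriving no $V$-formula outside $\Theta'$. It is deductively closed, $\bot\notin\Theta''$ (since $\bot$ is a $V$-formula outside $\Theta'$), and $\Theta''\cap\mathrm{Form}(V)=\Theta'$. If $B\vee C\in\Theta''$ and $B,C\notin\Theta''$, then $\Theta'',B\vdash_L\beta$ and $\Theta'',C\vdash_L\gamma$ with $V$-formulas $\beta,\gamma\notin\Theta'$.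 So $\Theta''\vdash_L\beta\vee\gamma$, and $\beta\vee\gamma\notin\Theta'$ as $\Theta'$ is prime, a contradiction. $\square$

## 5. Depth two: one model controls its frame

The example of Section 1 is typical for depth two.

**Theorem 5.1.** Let $L$ be an intermediate logic containing $bd_2=q\vee(q\to(p\vee\neg p))$. Then every separable model of $L$ is based on a frame for $L$. In particular $L$ is canonical.

*Proof.* Let a separable model of $L$ on $P$ be given.

**Step 1: $P$ has depth $\le2$.** Suppose $\alpha<\beta<\gamma$. By separability choose $B\in\Gamma(\beta)\setminus\Gamma(\alpha)$ and $C\in\Gamma(\gamma)\setminus\Gamma(\beta)$. The formula $B\vee(B\to(C\vee\neg C))$ is in $L$, but $\alpha\not\Vdash B$, and $\beta\ge\alpha$ forces $B$ but neither $C$ nor $\neg C$. So it fails at $\alpha$, a contradiction.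

**Step 2: reduce a failure to a fork.** Suppose $\varphi\in L$ is not valid in $P$. By Lemma 3.3(4), $\varphi$ is refuted at the root of a finite image $F$ of some $\uparrow w$. If $F$ is a point, then $\varphi\notin\mathbf{Cl}$, a contradiction. So $F$ is a root with $k\ge1$ maximal points $1,\dots,k$. By Lemma 3.1, $w$ is not maximal, and there are $k$ distinct maximal points $\zeta_1,\dots,\zeta_k>w$.

**Step 3: replace the coloring by a definable one.** Distinct maximal points have incomparable theories, so for $i<k$ there is $\alpha_i\in\Gamma(\zeta_i)\setminus\bigcup_{j\ne i}\Gamma(\zeta_j)$ (a conjunction of separating formulas). Put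
$$\beta_i=\neg\alpha_1\wedge\dots\wedge\neg\alpha_{i-1}\wedge\alpha_i\ (i<k),\qquad\beta_k=\neg\alpha_1\wedge\dots\wedge\neg\alpha_{k-1},$$
with $\beta_1=\top$ if $k=1$. Forcing at maximal points is classical, so each maximal point forces exactly one $\beta_i$, and $\zeta_i\Vdash\beta_i$. Choose $\gamma_0\in\Gamma(\zeta_1)\setminus\Gamma(w)$ and $\gamma=\gamma_0\vee\neg\gamma_0$. It is forced at all maximal points, but not at $w$, since $w\not\Vdash\gamma_0$ and $\zeta_1\Vdash\gamma_0$. Let $j:\uparrow w\to F$ send $w$ to the root and each maximal $\zeta$ to the unique $i$ with $\zeta\Vdash\beta_i$. As all $i$ are attained, $j$ is an onto p-morphism.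

**Step 4: substitute.** For an upset $U\ne F$ of $F$, which consists of maximal points, put $\delta_U=\gamma\wedge\bigvee_{i\in U}\beta_i$ (and $\delta_\emptyset=\bot$); put $\delta_F=\top$. On $\uparrow w$, $\delta_U$ is forced exactly on $j^{-1}(U)$. If the valuation $p\mapsto U_p$ refutes $\varphi$ at the root of $F$, then the instance of $\varphi$ under $p\mapsto\delta_{U_p}$ is not forced at $w$. But this instance is in $L$, a contradiction. $\square$

A sensible plan is to repeat this in higher depth: replace an arbitrary coloring by a definable one with the same image. In depth two an image is described by the *number* of colors. In depth three an image of $\uparrow w$ also records, for each point $u$ of depth $2$, the *set* of colors occurring in $m(u)$, and a definable coloring with the same number of classes need not produce the same family of color sets. We now build a logic that is sensitive to exactly this.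

## 6. A class of depth-three frames and its logic

**Definition 6.1.** $\mathcal C$ is the class of finite rooted frames $F$ of depth $\le3$ such that, *if the depth of $F$ is exactly $3$*, then:

* (F1) if $u$ has depth $2$, $|m(u)|\ge2$ and $m(u)\subseteq A\subseteq\max F$, there is $v$ of depth $2$ with $m(v)=A$;
* (F2) if $A\subseteq\max F$ with $|A|\ge2$ and $|\max F\setminus A|\ge2$, there is $v\in F$ with $m(v)=A$ or $m(v)=\max F\setminus A$.

$L_0$ is the set of formulas valid in all members of $\mathcal C$.

So the sets $m(u)$ with at least two elements are closed upward, and of two complementary sets of at least two points, one must occur. The one-point frame is in $\mathcal C$, so $L_0$ is an intermediate logic.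

Some small cases. A root with any finite number of teeth is in $\mathcal C$: it has depth at most $2$. The frame with maximal points $1,2,3$, a root, and one further point below $1,2$ only is not in $\mathcal C$: (F1) asks for a depth-$2$ point below all three. Condition (F2) has content only with at least four maximal points. The frame with maximal points $1,2,3,4$, a root, and a point $s_T$ below exactly the elements of $T$ for each $T$ with $|T|\ge2$ (eleven such points) is in $\mathcal C$. As it has a chain of three elements $\alpha<\beta<\gamma$ it refutes $bd_2$ (let $q$ hold on $\uparrow\beta$ and $p$ on $\uparrow\gamma$), so $bd_2\notin L_0$.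

In a rooted frame of depth $3$ the points that are neither the root nor maximal are exactly those of depth $2$. In particular the $v$ in (F2) has depth $2$: $m(v)\ne\max F$ excludes the root and $|m(v)|\ge2$ excludes maximal points.

**Lemma 6.2.** $\mathcal C$ is closed under rooted upsets and images.

*Proof.* Proper rooted upsets have depth $\le2$. Let $f:F\to G$ be onto, $F\in\mathcal C$. If $G$ has depth $\le2$, we are done. Otherwise, by Lemma 3.1, both have depth $3$, and $f$ maps the root to the root.

(F1) Let $u'\in G$ have depth $2$, $|m(u')|\ge2$ and $m(u')\subseteq A'\subseteq\max G$. Write $u'=f(u)$. Then $u$ is not the root and not maximal, so it has depth $2$, and $f[m(u)]=m(u')$, so $|m(u)|\ge2$. Put $A=f^{-1}(A')\cap\max F\supseteq m(u)$ and take $v$ of depth $2$ with $m(v)=A$. Then $m(f(v))=f[A]=A'$, since $f$ maps $\max F$ onto $\max G$. As $A'$ has at least two elements and $f(v)$ has depth $\le2$, $f(v)$ has depth exactly $2$.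

(F2) Let $A'\subseteq\max G$ with $A'$ and its complement of size at least $2$. Put $A=f^{-1}(A')\cap\max F$; then $A$ and $\max F\setminus A=f^{-1}(\max G\setminus A')\cap\max F$ have at least two elements. For the $v$ given by (F2) in $F$, $m(f(v))$ is $A'$ or $\max G\setminus A'$. $\square$

For finite $V$ let $W_V$ be the set of $L_0,V$-saturated sets, ordered by $\subseteq$.

**Lemma 6.3.**

1. A finite rooted frame for $L_0$ belongs to $\mathcal C$.
2. If $G$ is a frame of depth $\le3$ such that all finite images of all $\uparrow w$ ($w\in G$) are in $\mathcal C$, then $G$ is a frame for $L_0$.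
3. For finite $V$ there are finitely many $V$-formulas up to $L_0$-equivalence; $W_V$ is finite and is a frame for $L_0$.

*Proof.* (1) Let $F$ be finite and rooted, $F\notin\mathcal C$. If $\chi_F$ failed in some $G\in\mathcal C$, then $F$ would be an image of a rooted upset of $G$, hence in $\mathcal C$ by Lemma 6.2. So $\chi_F\in L_0$. But $F$ refutes $\chi_F$ (use the identity).

(2) If $\varphi\in L_0$ were refuted in $G$, it would be refuted on a finite image of some $\uparrow w$ by Lemma 3.3(4), that is, on a member of $\mathcal C$.

(3) Whether a $V$-formula holds at a point of a model on a member of $\mathcal C$ depends only on the code of that point, and there are finitely many codes for depth $\le3$. Two $V$-formulas holding at the same codes are $L_0$-equivalent. This proves the first claim, and so $W_V$ is finite. For $\Theta\in W_V$ let $\theta_\Theta$ be a conjunction of representatives, up to $L_0$-equivalence, of all members of $\Theta$. Then $\theta_\Theta\in\Theta'\iff\Theta\subseteq\Theta'$. Each upset $U$ of $W_V$ is therefore $\{\Theta:\psi_U\in\Theta\}$ with $\psi_U=\bigvee_{\Theta\in U}\theta_\Theta$ (or $\bot$ if $U=\emptyset$),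 by primeness. By (T3) this is $\|\psi_U\|$ in the model on $W_V$, which is a model of $L_0^V$. Lemma 3.4 applies. $\square$

## 7. Closed subsets of $2^\omega$: $L_0$ is not canonical

For $x\in2^\omega$ let $x\restriction n$ be its initial segment of length $n$, and $S\restriction n=\{x\restriction n:x\in S\}$; the same notation is used for sets of finite sequences. Throughout, $n\ge2$.

Let $F_n$ have a root $\rho_n$, maximal points $2^n$, and a point $s_T$ for each $T\subseteq2^n$ with $|T|\ge2^{n-1}$, where $s_T<\tau$ iff $\tau\in T$. (For $n=2$ this is the eleven-point family of Section 6.) Then $F_n\in\mathcal C$: (F1) holds because supersets of large sets are large, and (F2) because one of two complementary sets has at least $2^{n-1}$ elements. Let $\pi_n:F_{n+1}\to F_n$ be given by restriction: $\rho_{n+1}\mapsto\rho_n$, $s_T\mapsto s_{T\restriction n}$, $\tau\mapsto\tau\restriction n$. It is well defined, since $|T\restriction n|\ge|T|/2$, and monotone.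

Now pass to the limit. Call a closed $S\subseteq2^\omega$ *big* if $|S\restriction n|\ge2^{n-1}$ for all $n\ge2$. Let $X$ have a root $\rho$, maximal points $2^\omega$, and a point $s_S$ for each big closed $S$, with $s_S<x$ iff $x\in S$.

Does $X$ inherit (F2)? For a partition of $2^\omega$ into clopen sets it does: if $A=\{x:x\restriction n\in A_n\}$ and $B$ is its complement, one of the two consists of extensions of at least $2^{n-1}$ sequences, and it is then big by the computation (7.1) below. For an arbitrary partition $2^\omega=A\sqcup B$ one would argue by compactness: at every level $n$ one of $A\restriction n$, $B\restriction n$ is large. But these sets may overlap, and the closed set obtained in the limit is only contained in the *closure* of $A$ or of $B$. Here the argument stops, and for good reason. Let $z_0=000\dots$, $z_1=111\dots$, $[i]=\{x:x(0)=i\}$, and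
$$A=([0]\setminus\{z_0\})\cup\{z_1\},\qquad B=([1]\setminus\{z_1\})\cup\{z_0\}.$$
The closure of $A$ contains the big closed set $[0]$, but we shall see that $A$ itself contains no big closed set, and neither does $B$.

**Theorem 7.1.** $L_0$ is not canonical.

*Proof.*

**Step 1: $X$ projects onto each $F_n$.** Let $f_n:X\to F_n$ be $\rho\mapsto\rho_n$, $s_S\mapsto s_{S\restriction n}$, $x\mapsto x\restriction n$. Then $\pi_nf_{n+1}=f_n$ and $f_n$ is monotone. The back condition at $s_S$ holds because every $\tau\in S\restriction n$ is $x\restriction n$ for some $x\in S$; at maximal points it is trivial. For the back condition at $\rho$, and for onto, the only point to check is that each $s_T\in F_n$ is attained. Take $S=\{x:x\restriction n\in T\}$. It is closed, $S\restriction n=T$, and it is big because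
$$|S\restriction k|=|T|\,2^{k-n}\ge2^{k-1}\ (k\ge n),\qquad|S\restriction k|\ge|T|/2^{n-k}\ge2^{k-1}\ (2\le k<n).\tag{7.1}$$

**Step 2: a model on $X$ in which formulas see exactly the finite levels.** There are denumerably many pairs $(n,U)$ with $n\ge2$, $U\in\mathrm{Up}(F_n)$. Use them to index all variables bijectively, and let $\alpha\Vdash p_{(n,U)}\iff f_n(\alpha)\in U$. Given $\varphi$, choose $n$ at least as large as all first indices of its variables. Since $f_k=\pi_k\cdots\pi_{n-1}f_n$ for $k\le n$, the valuation of these variables is pulled back along the p-morphism $f_n$, so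
$$\{\alpha:\alpha\Vdash\varphi\}=f_n^{-1}(U)\text{ for some }U\in\mathrm{Up}(F_n),\text{ and }U=F_n\text{ if }\varphi\in L_0.\tag{7.2}$$
So this is a model of $L_0$.

**Step 3: it is separable.** By persistence $\alpha\le\beta$ implies $\Gamma(\alpha)\subseteq\Gamma(\beta)$. Let $\Gamma(\alpha)\subseteq\Gamma(\beta)$. The variables $p_{(n,\uparrow f_n(\alpha))}$ show $f_n(\alpha)\le f_n(\beta)$ for all $n$. If $\alpha=\rho$, then $\alpha\le\beta$. If $\alpha=s_S$, then $\beta\ne\rho$. If $\beta=s_{S'}$, then $S\restriction n=S'\restriction n$ for all $n$, so $S=S'$ since both are closed. If $\beta=x$, then $x\restriction n\in S\restriction n$ for all $n$, so $x\in S$ since $S$ is closed. If $\alpha=x$, then $f_n(\beta)=x\restriction n$ for all $n$, so $\beta=x$.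

**Step 4: it is full.** Let $\Delta\supseteq\Gamma(\alpha)$ be $L_0$-saturated. The following formulas are forced everywhere, so they are in $\Delta$: $p_{(n,F_n)}$, $\ p_{(n,\emptyset)}\leftrightarrow\bot$, $\ p_{(n,U\cap U')}\leftrightarrow p_{(n,U)}\wedge p_{(n,U')}$, $\ p_{(n,U\cup U')}\leftrightarrow p_{(n,U)}\vee p_{(n,U')}$, $\ p_{(n,U)}\leftrightarrow p_{(n+1,\pi_n^{-1}(U))}$. As in Lemma 3.2, $\{U:p_{(n,U)}\in\Delta\}$ is a prime filter of $\mathrm{Up}(F_n)$, so it equals $\{U:\delta_n\in U\}$ for a unique $\delta_n\in F_n$. The last equivalence says $\delta_n\in U\iff\pi_n(\delta_{n+1})\in U$ for all $U$, so $\pi_n(\delta_{n+1})=\delta_n$.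

The maps $\pi_n$ preserve the three kinds of points. So the $\delta_n$ are all roots, or are sequences $\tau_n\in2^n$ extending one another, or are $s_{T_n}$ with $T_n=T_{n+1}\restriction n$. In each case some $\beta\in X$ has $f_n(\beta)=\delta_n$ for all $n$. In the first take $\beta=\rho$, in the second the common extension $x$ of the $\tau_n$. In the third let $S=\{x:x\restriction n\in T_n\text{ for all }n\ge2\}$. It is closed, and $S\restriction n=T_n$, because each $\tau\in T_n$ extends successively to members of $T_{n+1},T_{n+2},\dots$. Hence $S$ is big, and $\beta=s_S$.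

For any $\varphi$, with $(n,U)$ as in (7.2), the formula $\varphi\leftrightarrow p_{(n,U)}$ is forced everywhere, so
$$\varphi\in\Delta\iff p_{(n,U)}\in\Delta\iff\delta_n\in U\iff\beta\Vdash\varphi.$$
Thus $\Gamma(\beta)=\Delta\supseteq\Gamma(\alpha)$, and $\beta\ge\alpha$ by separability.

**Step 5: no big closed set lies in $A$ or in $B$.** Let $S\subseteq A$ be closed. Since $z_0\notin S$, there is $k\ge1$ with $z_0\restriction k\notin S\restriction k$. For $n\ge k+1$ the set $S\restriction n$ consists of sequences that start with $0$ and do not extend $z_0\restriction k$, and possibly $z_1\restriction n$. So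
$$|S\restriction n|\le2^{n-1}-2^{n-k}+1<2^{n-1},$$
and $S$ is not big. The case of $B$ is symmetric.

**Step 6: a bad image of $X$.** Color $2^\omega$ with four colors: $z_1$ gets $a_1$, points of $[0]\setminus\{z_0\}$ get $a_2$, $z_0$ gets $b_1$, points of $[1]\setminus\{z_1\}$ get $b_2$. So $A$ is the set of points with color $a_1$ or $a_2$. For a big closed $S$ let $T(S)$ be the set of colors occurring in $S$. By Step 5, $T(S)$ meets both $\{a_1,a_2\}$ and $\{b_1,b_2\}$. Let $H_0$ have a root, maximal points $a_1,a_2,b_1,b_2$, and a point $s_T$ below exactly the elements of $T$ for each $T$ of the form $T(S)$. Mapping $\rho$ to the root, $s_S$ to $s_{T(S)}$ and $x$ to its color is an onto p-morphism $X\to H_0$. Now $H_0$ has depth $3$, since $T(2^\omega)$ exists and all $T(S)$ have at least two elements. It violates (F2) for $\{a_1,a_2\}$: no $T(S)$ equals $\{a_1,a_2\}$ or $\{b_1,b_2\}$, the root sees four maximal points, and a maximal point sees one. So $H_0\notin\mathcal C$.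

If $X$ were a frame for $L_0$, its image $H_0$ would be one too, and $H_0\in\mathcal C$ by Lemma 6.3(1). So $X$ is not a frame for $L_0$, although it carries a separable and full model of $L_0$. $\square$

## 8. Adding points with non-closed cones: $L_0$ is strongly complete

The defect of $X$ is that it has points below closed sets only. But $A$ and its closure $\overline A$ have the same restrictions: $A\restriction n=\overline A\restriction n$ for all $n$. A new point placed below exactly $A$ would have the same theory as $s_{\overline A}$, because a formula looks at one finite level only. Separability is lost, but strong completeness does not ask for it. So we may add points with non-closed cones, all that the finite levels permit. The proof is that this repairs (F2).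

**Theorem 8.1.** $L_0$ is strongly complete.

*Proof.* Let $\Gamma\not\vdash_{L_0}A$. By (T1) there is an $L_0$-saturated $\Delta\supseteq\Gamma$ with $A\notin\Delta$.

**Step 1: the limit frame over $\Delta$ and its finite levels.** Let $V_n=\{p_0,\dots,p_{n-1}\}$ and
$$X=\{\Theta\ L_0\text{-saturated}:\Theta\supseteq\Delta\},\quad r_n(\Theta)=\Theta\cap\mathrm{Form}(V_n),\quad F_n=\{\Theta\in W_{V_n}:\Theta\supseteq r_n(\Delta)\},$$
ordered by $\subseteq$. As an upset of $W_{V_n}$ with root $r_n(\Delta)$, $F_n$ is a finite rooted frame for $L_0$, so $F_n\in\mathcal C$ (Lemma 6.3). Restriction gives maps $r_n:X\to F_n$ and $\pi_n:F_{n+1}\to F_n$ with $\pi_nr_{n+1}=r_n$. They are monotone, (T4) is exactly the back condition, and they are onto because roots go to roots.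

A strict inclusion in $X$ is preserved as strict by $r_n$ for all large $n$ (as soon as a formula witnessing it is a $V_n$-formula). So a chain of four elements in $X$ would give one in some $F_n$; hence $X$ has depth $\le3$. Moreover
$$\text{if }v_n\in F_n\text{ and }\pi_n(v_{n+1})=v_n\ (n\ge n_0),\text{ then }v=\bigcup_kv_k\in X\text{ and }r_n(v)=v_n\ (n\ge n_0).\tag{8.1}$$
Indeed the $v_n$ increase, $v\cap\mathrm{Form}(V_n)=v_n$, a derivation from $v$ uses finitely many premises lying in one $v_k$, and primeness and $\bot\notin v$ are inherited; $v\supseteq\Delta$ since $v_n\supseteq r_n(\Delta)$.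

**Step 2: the case that all $F_n$ have depth $\le2$.** Then $X$ has depth $\le2$ by the same argument, so all finite images of its rooted upsets are rooted of depth $\le2$ and hence in $\mathcal C$. By Lemma 6.3(2), $X$ is a frame for $L_0$. By (T3), $\Delta$ forces $\Gamma$ and not $A$.

From now on some $F_N$ has depth $3$. For $n\ge N$, $F_n$ maps onto $F_N$, so it has depth $3$ by Lemma 3.1; likewise $X$ has depth $3$. Its root is $\Delta$, and its other non-maximal points have depth $2$. Let $Z=\max X$; then $r_n$ maps $Z$ onto $\max F_n$.

**Step 3: the repaired frame $G$.** Its points are a root $\rho$; the elements of $Z$; and all pairs $(\sigma,S)$ with $\sigma\in X$ of depth $2$ and $\emptyset\ne S\subseteq Z$ such that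
$$r_n[S]=r_n[m(\sigma)]\quad\text{for all }n\ge N.\tag{8.2}$$
The order: $\rho$ is least; $(\sigma,S)<z$ iff $z\in S$; no other strict relations. So $G$ has depth $\le3$, $\max G=Z$ and $m((\sigma,S))=S$. Note that $S\subseteq m(\sigma)$: for $z\in S$, (8.2) gives $r_n(\sigma)\subseteq r_n(z)$ for all $n\ge N$, so $\sigma\subseteq z$.

Put $\Theta_\rho=\Delta$, $\Theta_z=z$, $\Theta_{(\sigma,S)}=\sigma$; by the remark just made, $w\le w'$ implies $\Theta_w\subseteq\Theta_{w'}$. Let $g_n(w)=r_n(\Theta_w)$.

**Step 4: formulas do not notice the change.** For $n\ge N$, $g_n:G\to F_n$ is an onto p-morphism. It is monotone. At $z\in Z$ the back condition holds since $r_n(z)$ is maximal. At $(\sigma,S)$: $r_n(\sigma)$ has depth $\le2$, so any $g>r_n(\sigma)$ is maximal and lies in $m(r_n(\sigma))=r_n[m(\sigma)]=r_n[S]$. At $\rho$: any $g\in F_n$ is $r_n(\Theta)$ for some $\Theta\in X$, and $\Theta=\Theta_w$ for $w=\rho$ (if $\Theta=\Delta$), $w=\Theta$ (if $\Theta\in Z$) or $w=(\Theta,m(\Theta))$ (if $\Theta$ has depth $2$). The last case also gives onto.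

Define $w\Vdash p_i\iff p_i\in\Theta_w$ on $G$; this is persistent. For a $V_n$-formula $\varphi$ with $n\ge N$ the valuation of $V_n$ corresponds along $g_n$ to the one on $F_n$, so by (T3)
$$w\Vdash\varphi\iff g_n(w)\Vdash\varphi\text{ in }F_n\iff\varphi\in r_n(\Theta_w)\iff\varphi\in\Theta_w.$$
So $\rho$ forces $\Gamma$ and not $A$. It remains to show that $G$ is a frame for $L_0$.

**Step 5: a criterion for cones.** Call $S\subseteq Z$ *large* if $(\sigma,S)\in G$ for some $\sigma$. For $S'\subseteq Z$ and $n\ge N$ let
$$D_n(S')=\{v\in F_n:v\text{ has depth }2,\ m(v)=r_n[S']\}.$$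
Let $n_0\ge N$ and $|r_{n_0}[S']|\ge2$. We claim that $\pi_n$ maps $D_{n+1}(S')$ into $D_n(S')$ for $n\ge n_0$, and that *if $D_n(S')\ne\emptyset$ for all $n\ge n_0$, then $S'$ is large.*

For $v\in D_{n+1}(S')$ we have $m(\pi_n(v))=\pi_n[r_{n+1}[S']]=r_n[S']$, which has at least two elements. As $\pi_n(v)$ has depth $\le2$, it has depth $2$. This is the first claim. If all $D_n(S')$, $n\ge n_0$, are nonempty, then, being finite, they admit by König's lemma a sequence $v_n\in D_n(S')$ with $\pi_n(v_{n+1})=v_n$. Let $\sigma'=\bigcup v_n\in X$ as in (8.1). Since $r_n(\sigma')=v_n$ is neither the root nor maximal, $\sigma'$ is neither $\Delta$ nor maximal, so it has depth $2$. And $r_n[m(\sigma')]=m(v_n)=r_n[S']$ for $n\ge n_0$, hence also for $N\le n<n_0$ by restriction. So $(\sigma',S')\in G$.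

The set $S'$ here is arbitrary. We have not claimed $m(\sigma')=S'$, only that the levels agree; this is where the closedness of Section 7 is bypassed.

**Step 6: large sets are closed upward.** *If $S$ is large, $|S|\ge2$ and $S\subseteq S'\subseteq Z$, then $S'$ is large.* Let $(\sigma,S)\in G$ and choose $n_0\ge N$ with $|r_{n_0}[S]|\ge2$. For $n\ge n_0$, $r_n(\sigma)$ has depth $\le2$ and $m(r_n(\sigma))=r_n[S]$ has at least two elements, so $r_n(\sigma)$ has depth $2$. Now (F1) in $F_n$ with $u=r_n(\sigma)$ and $r_n[S']\supseteq r_n[S]$ gives $D_n(S')\ne\emptyset$. Apply Step 5.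

**Step 7: one of two complementary sets is large.** *If $Z=A_*\sqcup B_*$ with $|A_*|,|B_*|\ge2$, then $A_*$ or $B_*$ is large.* Choose distinct $a,a'\in A_*$ and $b,b'\in B_*$, and $n_0\ge N$ such that $r_{n_0}$ is injective on these four points. Let $n\ge n_0$. We have $\max F_n=r_n[A_*]\cup r_n[B_*]$, where the two sets may overlap. Put $r_n(a),r_n(a')$ into $A_n$ and $r_n(b),r_n(b')$ into $B_n$; put every other element of $\max F_n$ into $A_n$ if it lies in $r_n[A_*]$, and into $B_n$ otherwise. Then $\max F_n=A_n\sqcup B_n$ with $A_n\subseteq r_n[A_*]$, $B_n\subseteq r_n[B_*]$ and $|A_n|,|B_n|\ge2$. By (F2) some $v$, of depth $2$, has $m(v)\in\{A_n,B_n\}$. By (F1), $D_n(A_*)\ne\emptyset$ or $D_n(B_*)\ne\emptyset$. By Step 5, $\pi_n$ maps $D_{n+1}(A_*)$ into $D_n(A_*)$, and likewise for $B_*$; so a family that is empty at some $n\ge n_0$ stays empty. As the two are never empty together, one of them is nonempty for all $n\ge n_0$. Apply Step 5 to it.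

**Step 8: $G$ is a frame for $L_0$.** We use Lemma 6.3(2). For $w\ne\rho$, finite images of $\uparrow w$ have depth $\le2$ and are in $\mathcal C$. Let $f:G\to H$ be onto with $H$ finite. If $H$ has depth $\le2$, then $H\in\mathcal C$. Let $H$ have depth $3$; then $f(\rho)$ is the root of $H$, and it has depth $3$.

(F1) Let $u'\in H$ have depth $2$, $|m(u')|\ge2$ and $m(u')\subseteq A'\subseteq\max H$. Then $u'=f(u)$ where $u$ is neither $\rho$ nor maximal, so $u=(\sigma,S)$ and $f[S]=m(u')$. Let $S'=f^{-1}(A')\cap Z\supseteq S$. As $|S|\ge2$, Step 6 gives $(\sigma',S')\in G$. The point $f((\sigma',S'))$ has depth $\le2$ and its set of maximal points is $f[S']=A'$, of size at least $2$; so it has depth $2$.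

(F2) Let $A'\subseteq\max H$ with $|A'|,|\max H\setminus A'|\ge2$. Apply Step 7 to $A_*=f^{-1}(A')\cap Z$ and $B_*=Z\setminus A_*$. If $A_*$ is large, then $(\sigma,A_*)\in G$ for some $\sigma$ and $m(f((\sigma,A_*)))=f[A_*]=A'$; if $B_*$ is large, we get $\max H\setminus A'$ in the same way.

So $H\in\mathcal C$, and $G$ is a frame for $L_0$. $\square$

Theorems 7.1 and 8.1 answer the first question: a strongly complete intermediate logic need not be canonical.

## 9. $L_0$ is $\omega$-canonical and decidable

**Proposition 9.1.** $L_0$ is $\omega$-canonical and decidable.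

*Proof.* Let $V$ be finite and let a $V$-separable, $V$-full model of $L_0^V$ be given. Each $\Gamma^V(\alpha)$ is in $W_V$. By separability $\alpha\mapsto\Gamma^V(\alpha)$ is an order isomorphism onto its range, and by fullness the range is an upset of $W_V$. As $W_V$ is a frame for $L_0$ (Lemma 6.3(3)), so is the frame of the model.

For decidability let $\varphi\notin L_0$ have $k$ variables. It is refuted in a model on some $F\in\mathcal C$, hence on the frame of codes of that model. This frame is an image of $F$, so it is in $\mathcal C$ by Lemma 6.2, and its size is bounded computably in $k$ by Lemma 3.3(1). Membership in $\mathcal C$ is decidable, so it suffices to check the members of $\mathcal C$ up to that size. $\square$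

So a counterexample to the second converse must be of a different kind. Together with Theorem 5.1 this completes Theorem A.

## 10. Finite width and isolated points

For $w\ge1$ let
$$bw_w=\bigvee_{i=0}^{w}\Bigl(p_i\to\bigvee_{j\ne i}p_j\Bigr).$$
It is valid in any frame in which no $\uparrow x$ contains an antichain of size $w+1$: a refutation at $x$ gives $y_i\ge x$ with $y_i\Vdash p_i$ and $y_i\not\Vdash p_j$ for $j\ne i$, and by persistence these are pairwise incomparable. For example $bw_1=(p_0\to p_1)\vee(p_1\to p_0)$ is valid in chains, and the root with three teeth validates $bw_3$ but refutes $bw_2$ (let $p_i$ hold at one tooth each). A logic $L$ has *finite width* if $bw_w\in L$ for some $w$.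

For finite $V$, the natural frame to try for strong $\omega$-completeness is the set $X$ of all $L,V$-saturated sets, and the natural tool is Lemma 3.4. For $L_0$ this worked because $W_V$ was finite. In general it stops because $X$ may have upsets defined by no formula; an explicit case is (12.2). The remedy is to keep only those points that a single formula can isolate.

**Theorem 10.1.** Every intermediate logic of finite width is strongly $\omega$-complete.

*Proof.* Let $bw_w\in L$, let $V$ be finite, and let $X$ be the set of $L,V$-saturated sets ordered by $\subseteq$.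

**Step 1: antichains are small.** *For $\Theta_0\in X$ there is no antichain of size $w+1$ above $\Theta_0$ in $X$.* Let $\Theta^0,\dots,\Theta^w\supseteq\Theta_0$ be pairwise incomparable, and choose $\alpha_i\in\Theta^i\setminus\bigcup_{j\ne i}\Theta^j$ (a conjunction of separating formulas). Then $\alpha_i\to\bigvee_{j\ne i}\alpha_j\notin\Theta^i$, for otherwise some $\alpha_j$, $j\ne i$, would be in $\Theta^i$. So this formula is not in $\Theta_0$. By primeness the disjunction over $i$, an instance of $bw_w$, is not in $\Theta_0$, a contradiction.

**Step 2: there is no infinite strictly ascending chain above $\Theta_0$ in $X$.** Let the rank of a formula be its implication nesting depth, and $\mathrm{Form}_k$ the set of $V$-formulas of rank $\le k$. It is finite up to $\mathbf{Int}$-equivalence: its members are $\wedge,\vee$-combinations of variables of $V$, $\bot$ and, if $k\ge1$, implications between members of $\mathrm{Form}_{k-1}$; by induction there are finitely many such generators up to equivalence, and finitely many generators have finitely many $\wedge,\vee$-combinations up to equivalence.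

Let $Q$ be the set of unions of strictly ascending $\omega$-chains in $\{\Theta\in X:\Theta\supseteq\Theta_0\}$, and suppose $Q\ne\emptyset$. Unions of chains of saturated sets are saturated, so $Q\subseteq X$.

*$Q$ has a maximal element.* We check Zorn's condition. A chain in $Q$ with a maximum is bounded. Let a nonempty chain in $Q$ have no maximum, and enumerate its union as $\varphi_0,\varphi_1,\dots$. Choose strictly ascending members $c_i$ of the chain with $\varphi_0,\dots,\varphi_i\in c_i$. Their union is the union of the chain, so the latter is in $Q$. Let $d=\bigcup_id_i$ be maximal in $Q$, with $d_i$ strictly ascending.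

*A successor of $d_i$ that leaves $d$.* Let $k_i$ be least with $d_i\cap\mathrm{Form}_{k_i}\ne d\cap\mathrm{Form}_{k_i}$. For fixed $k$, $d\cap\mathrm{Form}_k$ is finite up to equivalence, so it is contained in $d_i$ for large $i$; hence $k_i\to\infty$. Drop finitely many $i$ so that all $k_i\ge1$. Let $\chi$ be a shortest formula of rank $\le k_i$ in $d\setminus d_i$. It is not a variable, since variables have rank $0\le k_i-1$. It is not $\bot$. It is not a conjunction, since its conjuncts would be in $d$ and shorter, hence in $d_i$, and then $\chi\in d_i$. It is not a disjunction, since $d$ is prime and the disjunct in $d$ would be in $d_i$. So $\chi=\alpha\to\beta$ with $\alpha,\beta\in\mathrm{Form}_{k_i-1}$. By (T2) there is $z_i\in X$, $z_i\supseteq d_i$, with $\alpha\in z_i$ and $\beta\notin z_i$.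

We have $z_i\not\subseteq d$. Otherwise
$$d_i\cap\mathrm{Form}_{k_i-1}\subseteq z_i\cap\mathrm{Form}_{k_i-1}\subseteq d\cap\mathrm{Form}_{k_i-1},$$
where the outer sets are equal; so $\alpha\in d$ and $\beta\notin d$, contradicting $\alpha\to\beta\in d$. Also $d\not\subseteq z_i$, since $\alpha\to\beta\in d\setminus z_i$; so $d_j\not\subseteq z_i$ for some $j>i$.

*Contradiction.* Passing to a subsequence, we may assume $d_{i+1}\not\subseteq z_i$ for all $i$. For $i<j$ we get $z_j\not\subseteq z_i$, because $d_{i+1}\subseteq d_j\subseteq z_j$. So for $i<j$ either $z_i\subsetneq z_j$ or the two are incomparable. By Ramsey's theorem there is an infinite set of indices on which one alternative always holds; by Step 1 it is the first. So a subsequence of $(z_i)$ is strictly ascending. Its union $z$ is in $Q$ and $z\supseteq d$, so $z=d$ by maximality. But $z_i\not\subseteq d$, a contradiction.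

**Step 3: the frame of isolated points.** Call $\Theta\in X$ *isolated* if for some $\varphi\notin\Theta$ every $\Theta'\in X$ with $\Theta'\supsetneq\Theta$ contains $\varphi$. By (T1) applied to $y$ and $\varphi$:
$$\text{if }\varphi\notin y\in X,\text{ some isolated }y''\supseteq y\text{ is maximal in }X\text{ among the sets omitting }\varphi.\tag{10.1}$$
Let $\Gamma\not\vdash_LA$ with $V$-formulas. By (T1) there is an isolated $\Theta_0\supseteq\Gamma$ with $A\notin\Theta_0$. Let $P$ be the set of isolated $y\supseteq\Theta_0$, ordered by $\subseteq$, with $y\Vdash p\iff p\in y$ for $p\in V$ (other variables are forced nowhere).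

The equivalence $y\Vdash\varphi\iff\varphi\in y$ holds in $P$ for $V$-formulas. By induction; the only case to check is $\alpha\to\beta\notin y$. Take $y'\supseteq y$ in $X$ with $\alpha\in y'$, $\beta\notin y'$ by (T2), and extend it by (10.1) to an isolated $y''\supseteq y'$ with $\beta\notin y''$; it is in $P$. So $\Theta_0$ forces $\Gamma$ and not $A$, and we have a model of $L^V$.

**Step 4: every upset of $P$ is definable.** First let $d\in P$, with $\varphi$ witnessing that $d$ is isolated. Let $M$ be the set of maximal elements of $\{y\in P:\varphi\notin y\}$. It is an antichain above $\Theta_0$, so it is finite by Step 1, and $d\in M$. Choose $\alpha\in d$ lying in no member of $M\setminus\{d\}$ (a conjunction of separating formulas, $\top$ if $M=\{d\}$), and put $\delta_d=\alpha\to\varphi$. For $y\in P$: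
$$\delta_d\notin y\iff y\subseteq d.\tag{10.2}$$
If $y\subseteq d$, then $\delta_d\notin y$, as $\alpha\in d$ and $\varphi\notin d$. If $\delta_d\notin y$, take $y'\supseteq y$ in $X$ with $\alpha\in y'$, $\varphi\notin y'$, and by (10.1) an isolated $y''\supseteq y'$ maximal in $X$ among the sets omitting $\varphi$. Then $y''\in M$ and $\alpha\in y''$, so $y''=d\supseteq y$.

Now let $U$ be an upset of $P$. By Step 2 every element of $P\setminus U$ lies below a maximal element of $P\setminus U$, and by Step 1 there are finitely many of these, say $d_1,\dots,d_k$. So $P\setminus U=\bigcup_i\downarrow d_i$, and by (10.2) $U=\{y:\bigwedge_i\delta_{d_i}\in y\}$, the empty conjunction being $\top$. By Lemma 3.4, $P$ is a frame for $L$. $\square$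

This suggests where to look for a counterexample. We want a frame $P$ of isolated points that omits a finite image $H$, while the non-isolated limit points, which a $V$-full model must contain, produce $H$.

## 11. Three descending families and the nine-point frame $H$

Let $P$ have points $M_0,M_1,M_2$; $e_n,z_n$ for $n\ge0$; $b_n$ for $n\ge1$. The strict order is:

* $e_n<M_0$; $\ e_n<e_m$ iff $m\le n-2$;
* $z_n<M_0,M_1$; $\ z_n<e_m$ iff $m\le n$; $\ z_n<z_m$ iff $m<n$;
* $b_n<M_0,M_1,M_2$; $\ b_n<e_m$ iff $m\le n$; $\ b_n<z_m$ iff $m<n$; $\ b_n<b_m$ iff $m<n$.

There are no other strict relations. By hand: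
$$\uparrow e_0=\{e_0,M_0\},\quad\uparrow e_1=\{e_1,M_0\},\quad\uparrow e_2=\{e_2,e_0,M_0\},\quad\uparrow e_3=\{e_3,e_1,e_0,M_0\},$$
$$\uparrow z_0=\{z_0,e_0,M_0,M_1\},\qquad\uparrow b_1=\{b_1,z_0,e_0,e_1,M_0,M_1,M_2\}.$$

The relation is transitive. Indeed $e_n<e_m<e_k$ gives $k\le n-4$; $z_n<e_m<e_k$ and $z_n<z_m<e_k$ give $k\le n$; $z_n<z_m<z_k$ gives $k<n$; $b_n<e_m<e_k$, $b_n<z_m<e_k$ and $b_n<b_m<e_k$ give $k\le n$; $b_n<z_m<z_k$, $b_n<b_m<z_k$ and $b_n<b_m<b_k$ give $k<n$; relations to the $M_i$ are clear. Every $\uparrow x$ is finite. Distinct $e_n,e_m$ are incomparable iff $|n-m|=1$, so an antichain has at most two elements in $\{M_0\}\cup\{e_n\}_n$. It has at most one in each of the chains $\{M_1\}\cup\{z_n\}_n$ and $\{M_2\}\cup\{b_n\}_n$. So antichains have at most $4$ elements, and $bw_4$ is valid in $P$.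

Let $H=\{m_0,m_1,m_2,a,a',c,c',b,r\}$ with order generated by
$$a<m_0,\quad a'<a,\quad c<a,\ c<m_1,\quad c'<a',\ c'<c,\quad b<c,\ b<m_2,\quad r<b,\ r<c'.$$
So $\uparrow a'=\{a',a,m_0\}$, $\uparrow c=\{c,a,m_0,m_1\}$, $\uparrow c'=\{c',a',c,a,m_0,m_1\}$, $\uparrow b=\{b,c,a,m_0,m_1,m_2\}$, and $r$ is the root. The letters $a,c,b$ stand for the three families, and $a',c',r$ for their limits.

**Lemma 11.1.** $\chi_H$ is valid in $P$.

*Proof.* By Lemma 3.2, suppose that $g:\uparrow x\to H$ is an onto p-morphism, $x\in P$. As $\uparrow x$ is finite, Lemma 3.1 applies: $m(g(u))=g[m(u)]$.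

**Step 1: locate the families.** $H$ has three maximal points, so $\uparrow x$ has at least three, so $M_0,M_1,M_2\in\uparrow x$, $x=b_n$ for some $n$, and $g$ is bijective on maximal points. So $|m(g(u))|=|m(u)|$, and $m(e_j)=\{M_0\}$, $m(z_j)=\{M_0,M_1\}$, $m(b_j)=\{M_0,M_1,M_2\}$. The point $a$ is not maximal and sees one maximal point, so its preimages are among the $e_j$; hence $g(M_0)=m_0$. Since $|m(c)|=2$, $c$ is the image of some $z_j$; hence $g(M_1)=m_1$ and $g(M_2)=m_2$. In the same way, every preimage of $a'$ is some $e_k$, and every preimage of $c'$ is some $z_j$.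

**Step 2: look at the first $e_k$ that is sent to $a'$.** Let $k$ be minimal with $e_k\in\uparrow x$ and $g(e_k)=a'$. Above $e_k$ there is a preimage of $a$, some $e_j$ with $j\le k-2$; so $k\ge2$. As $b_n\le e_k$ we have $k\le n$, so $b_k\in\uparrow x$. Since $m(g(b_k))$ has three elements, $g(b_k)\in\{b,r\}$. As $b_k<e_k$, $g(b_k)\le a'$; since $b\not\le a'$, we get $g(b_k)=r$.

**Step 3: descend.** As $r\le c'$, some $y\ge b_k$ has $g(y)=c'$. So $y=z_j$, and $b_k<z_j$ gives $j<k$. As $c'\le a'$, some $y'\ge z_j$ has $g(y')=a'$. So $y'=e_l$ with $l\le j<k$, contradicting the minimality of $k$. $\square$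

Let $L_1=\mathbf{Int}+bw_4+\chi_H$, closed under modus ponens and substitution. Then $L_1\subseteq\mathrm{Log}(P)\subseteq\mathbf{Cl}$, where $\mathrm{Log}(P)$ is the set of formulas valid in $P$; the last inclusion holds because $\{M_0\}$ is a one-point upset. So $L_1$ is an intermediate logic of finite width.

## 12. The filters of $P$: $L_1$ is not $\omega$-canonical

**Theorem 12.1.** $L_1$ is strongly $\omega$-complete but not $\omega$-canonical. More generally, this holds for every intermediate logic $L$ of finite width with $\chi_H\in L\subseteq\mathrm{Log}(P)$.

*Proof.* Strong $\omega$-completeness is Theorem 10.1. Let $\chi_H\in L\subseteq\mathrm{Log}(P)$.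

**Step 1: six variables that name every point of $P$.** Let $V$ consist of six variables, with values on $P$ the upsets
$$\{M_0,e_0\},\quad\{M_0,e_1\},\quad E^*=\{M_0\}\cup\{e_n\}_n,\quad Z^*=\{M_0,M_1\}\cup\{e_n\}_n\cup\{z_n\}_n,\quad\{M_1\},\quad\{M_2\}.$$
For a $V$-formula $\varphi$ let $\|\varphi\|\subseteq P$ be its truth set in this model. The sets $\|\varphi\|$, called definable, form a Heyting subalgebra of $\mathrm{Up}(P)$. We show that *for every $d\in P$ the set $P\setminus\downarrow d$ is definable.* A point $x$ lies in $(\uparrow d)\to(\uparrow d\setminus\{d\})$ iff $d\notin\uparrow x$, so this implication is $P\setminus\downarrow d$, and it suffices that $\uparrow d$ and $\uparrow d\setminus\{d\}$ are definable.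

*The points $M_i$.* $\{M_0\}=\{M_0,e_0\}\cap\{M_0,e_1\}$, $\{M_1\}$, $\{M_2\}$ and $\emptyset$ are definable.

*The points $e_n$.* Let $A_n=\{M_0\}\cup\{e_m:m\le n\}$. Then $\uparrow e_0=A_0$ and $\uparrow e_1=\{M_0,e_1\}$ are definable, hence so is $A_1=\uparrow e_0\cup\uparrow e_1$. Let $n\ge2$. Since $A_{n-1}\setminus A_{n-2}=\{e_{n-1}\}$, a point lies in $A_{n-1}\to A_{n-2}$ iff it is not $\le e_{n-1}$; and $e_m\le e_{n-1}$ iff $m=n-1$ or $m\ge n+1$. So
$$E^*\cap(A_{n-1}\to A_{n-2})=\{M_0\}\cup\{e_m:m\le n-2\}\cup\{e_n\}=\uparrow e_n,$$
and $A_n=A_{n-1}\cup\uparrow e_n$. By induction all $A_n$ and $\uparrow e_n$ are definable. Moreover $\uparrow e_n\setminus\{e_n\}$ is $A_{n-2}$ for $n\ge2$ and $\{M_0\}$ for $n=0,1$.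

*The points $z_n$.* We have $\uparrow z_n=Z^*\setminus(\downarrow e_{n+1}\cup\downarrow e_{n+2})$. Indeed $z_m\le e_{n+1}$ iff $m\ge n+1$, and $z_m\le e_{n+2}$ iff $m\ge n+2$, so the $z_m$ with $m\le n$ remain; $\downarrow e_{n+1}$ removes $e_{n+1},e_{n+3},e_{n+4},\dots$ and $\downarrow e_{n+2}$ removes also $e_{n+2}$, so the $e_m$ with $m\le n$ remain; $M_0,M_1$ remain. This set is definable by the previous item. And $\uparrow z_n\setminus\{z_n\}$ is $\uparrow z_{n-1}\cup A_n$ for $n\ge1$, and $A_0\cup\{M_1\}$ for $n=0$.

*The points $b_n$.* We have $\uparrow b_n=P\setminus(\downarrow e_{n+1}\cup\downarrow e_{n+2}\cup\downarrow z_n)$: what remains is $b_m$ with $m\le n$ (as $b_m\le z_n$ iff $m>n$), $z_m$ with $m<n$, $e_m$ with $m\le n$, and all $M_i$. And $\uparrow b_n\setminus\{b_n\}$ is $\uparrow b_{n-1}\cup\uparrow z_{n-1}\cup A_n$ for $n\ge2$, and $\uparrow z_0\cup A_1\cup\{M_2\}$ for $n=1$.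

Fix $\delta_d$ with $\|\delta_d\|=P\setminus\downarrow d$. All $\uparrow x$ are finite and antichains are finite. So the complement of any upset of $P$ is
$$\downarrow\{d_1,\dots,d_k\}:=\bigcup_i\downarrow d_i\quad\text{for some }k\ge0,\ d_i\in P\tag{12.1}$$
(its maximal elements).

**Step 2: complete $P$ by filters.** Let $X$ be the set of nonempty down-directed upsets $I$ of $P$, called *filters*, ordered by $I\le J\iff J\subseteq I$. For $p\in V$ let $I\Vdash p\iff I\subseteq\|p\|$; other variables are forced nowhere. For instance $\uparrow d$ is a filter, which forces what $d$ forces, and $E^*$ is a filter, since $e_n$ with large $n$ lies below any finitely many points of $E^*$.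

*For every $V$-formula, $I\Vdash\varphi\iff I\subseteq\|\varphi\|$.* By induction; $\bot$ (as $I\ne\emptyset$) and $\wedge$ are clear. For $\vee$: if $x\in I\setminus\|\varphi\|$ and $y\in I\setminus\|\psi\|$, a common lower bound of $x,y$ in $I$ lies in neither set, so $I\not\subseteq\|\varphi\|\cup\|\psi\|$; the converse is trivial. For $\to$: if $I\subseteq\|\varphi\to\psi\|$ and $J\subseteq I$ with $J\subseteq\|\varphi\|$, then $J\subseteq\|\psi\|$. If $x\in I\setminus\|\varphi\to\psi\|$, some $y\ge x$ is in $\|\varphi\|\setminus\|\psi\|$, and $J=\uparrow y\subseteq I$ is a filter with $J\subseteq\|\varphi\|$ and $J\not\subseteq\|\psi\|$.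

So $X$ carries a model of $L^V$: if $\varphi\in L^V$, then $\|\varphi\|=P$, as $L\subseteq\mathrm{Log}(P)$.

**Step 3: the model is $V$-separable.** $I\le J$ implies $\Gamma^V(I)\subseteq\Gamma^V(J)$ by persistence. If $J\not\subseteq I$, take $d\in J\setminus I$. Since $I$ is an upset, $I\subseteq P\setminus\downarrow d=\|\delta_d\|$, while $J\not\subseteq\|\delta_d\|$. So $\Gamma^V(I)\not\subseteq\Gamma^V(J)$.

**Step 4: the model is $V$-full.** Let $\Delta\supseteq\Gamma^V(\alpha)$ be $L,V$-saturated. If $\|\varphi\|\subseteq\|\psi\|$, then $\varphi\to\psi$ is forced everywhere in $X$, so it is in $\Delta$. Let $I=\{d\in P:\delta_d\notin\Delta\}$. If $d\le d'$, then $\|\delta_{d'}\|\subseteq\|\delta_d\|$, so $\delta_{d'}\in\Delta$ implies $\delta_d\in\Delta$; thus $I$ is an upset. Given $\varphi$, write $P\setminus\|\varphi\|=\downarrow\{d_1,\dots,d_k\}$ by (12.1). Then $\|\varphi\|=\|\bigwedge_i\delta_{d_i}\|$, so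
$$\varphi\in\Delta\iff\text{all }\delta_{d_i}\in\Delta\iff\text{no }d_i\in I\iff I\subseteq\|\varphi\|,$$
the last step because $I$ is an upset. For $\varphi=\bot$ this gives $I\ne\emptyset$. Let $d,d'\in I$. If they had no common lower bound in $I$, then $I\subseteq P\setminus(\downarrow d\cap\downarrow d')=\|\delta_d\vee\delta_{d'}\|$, so $\delta_d\vee\delta_{d'}\in\Delta$, and $\delta_d\in\Delta$ or $\delta_{d'}\in\Delta$, a contradiction. So $I\in X$ and $\Gamma^V(I)=\Delta$, and $I\ge\alpha$ by separability.

**Step 5: list the filters.** $X$ contains the principal filters $\uparrow d$, identified with $d$, and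
$$E_\infty=E^*,\qquad Z_\infty=Z^*,\qquad B_\infty=P.$$
These are filters, since any finitely many points of $E^*$, $Z^*$, $P$ have a common lower bound $e_n$, $z_n$, $b_n$ respectively, for $n$ large. There are no others. Let $I$ be a nonprincipal filter. It has no least element, so it is infinite, as a finite down-directed set has a least element.

If $I$ contains infinitely many $b_n$, then $I=P$. If it contains some but finitely many $b_n$, let $b_n$ be the one with the largest index. All lower bounds of $b_n$ in $P$ are $b$'s with index $\ge n$, so for every $y\in I$ a common lower bound of $y$ and $b_n$ in $I$ must be $b_n$ itself; hence $I=\uparrow b_n$, a contradiction.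

If $I$ contains no $b_n$ but infinitely many $z_n$, then $I\supseteq Z^*$. Also $M_2\notin I$, because all common lower bounds of $M_2$ and $z_0$ are $b$'s. So $I=Z^*$. If $I$ contains no $b_n$ and some but finitely many $z_n$, take the largest index $n$. The lower bounds of $z_n$ in $I$ are $z$'s with index $\ge n$, so again $I=\uparrow z_n$, a contradiction.

If $I$ contains no $b$'s and no $z$'s, it contains infinitely many $e_n$, so $I\supseteq E^*$. Also $M_1,M_2\notin I$, because all common lower bounds of $e_0$ with $M_1$ or $M_2$ are $z$'s or $b$'s. So $I=E^*$.

**Step 6: $X$ maps onto $H$.** Define $h:X\to H$ by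
$$M_i\mapsto m_i,\quad e_n\mapsto a,\quad E_\infty\mapsto a',\quad z_n\mapsto c,\quad Z_\infty\mapsto c',\quad b_n\mapsto b,\quad B_\infty\mapsto r.$$
We check $h[\uparrow\alpha]=\uparrow h(\alpha)$ for all $\alpha\in X$. For $\alpha=M_i$ it is clear. A principal filter $\uparrow d$ is a finite set, so the filters contained in it are the $\uparrow d'$ with $d'\ge d$; thus $E_\infty$, $Z_\infty$, $B_\infty$ are not above $d$ in $X$.

- Above $e_n$ lie $e_n$, possibly further $e$'s, and $M_0$: the image is $\{a,m_0\}=\uparrow a$.
- Above $E_\infty$ lie $E_\infty$, all $e_n$ and $M_0$: the image is $\{a',a,m_0\}=\uparrow a'$.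
- Above $z_n$ lie $z$'s, $e$'s (among them $e_0$), $M_0,M_1$: the image is $\{c,a,m_0,m_1\}=\uparrow c$.
- Above $Z_\infty$ lie $Z_\infty$, $E_\infty$, all $z_n$, all $e_n$, $M_0,M_1$: the image is $\{c',a',c,a,m_0,m_1\}=\uparrow c'$.
- Above $b_n$ lie $b$'s, $z$'s and $e$'s (among them $z_0$ and $e_0$, as $n\ge1$), and all $M_i$: the image is $\{b,c,a,m_0,m_1,m_2\}=\uparrow b$.
- Above $B_\infty$ lies all of $X$: the image is $H=\uparrow r$.

So $h$ is a p-morphism of $X=\uparrow B_\infty$ onto $H$, and $X$ refutes $\chi_H\in L$ by Lemma 3.2. Thus we have a $V$-separable and $V$-full model of $L^V$, with $V$ finite, based on a frame which is not a frame for $L$. $\square$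

So a strongly $\omega$-complete intermediate logic need not be $\omega$-canonical.

Compare this with Section 10. A principal filter $\uparrow d$ does not force $\delta_d$, but every filter strictly above it does, so it is isolated. The filter $E_\infty$ is not isolated: a formula that fails at $E_\infty$ has $e_n\notin\|\varphi\|$ for some $n$, so it fails at the point $\uparrow e_n>E_\infty$ as well; the same holds for $Z_\infty$ and $B_\infty$ with $z_n$ or $b_n$ far enough down. Hence the isolated points of $X$ form exactly $P$, where $\chi_H$ is valid. And the upset of $X$ which no formula defines is easy to name: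
$$\{I\in X:I\not\le E_\infty\}=\{\uparrow d:d\in P\}.\tag{12.2}$$
A formula forced at every $\uparrow d$ has $\|\varphi\|=P$ and is forced at $E_\infty$ too.

**Proposition 12.2.** The logics $\mathbf{Int}+bw_n+\chi_H$, $n\ge4$, are pairwise distinct, finitely axiomatizable, strongly $\omega$-complete and not $\omega$-canonical.

*Proof.* As $P$ has no antichain of size $5$, $bw_n$ is valid in $P$ for $n\ge4$. So Theorem 12.1 applies to each of these logics. Consider the frame consisting of a root and $n+1$ maximal points. It validates $bw_k$ for all $k\ge n+1$, since its antichains have at most $n+1$ elements. It validates $\chi_H$, since it has depth $2$, so images of its upsets have depth $\le2$, while $H$ has larger depth. It refutes $bw_n$: let $p_0,\dots,p_n$ hold at one maximal point each. Hence $bw_n$ does not belong to $\mathbf{Int}+bw_k+\chi_H$ for any $k>n$. $\square$
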